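\title{Bipartite geometric graphs that need many colors to avoid straight repetitions}

\begin{abstract}
A vertex coloring of a geometric graph $G$ is straight nonrepetitive if no path with collinear vertices receives a color sequence of the form $r_1\dots r_t\,r_1\dots r_t$. Let $\bar\pi(G)$ be the least number of colors in such a coloring. We disprove the conjecture that $\bar\pi(G)$ is bounded by a function of the chromatic number $\chi(G)$. For all $k\ge2$, $c\ge1$ and $g$ we construct a bipartite geometric graph of girth greater than $g$, with at most $2k$ vertices on every straight path, in which every $c$-coloring contains a straight path on $2k$ vertices colored $abab\cdots ab$. The construction combines the Hales--Jewett theorem with a generic choice of coordinates; large girth comes from random sparsification. We also determine all pairs $(\chi(G),\bar\pi(G))$ that occur.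
\end{abstract}

\section{Introduction}

A \emph{repetition} is a sequence $r_1r_2\dots r_{2t}$ with $t\ge1$ and $r_i=r_{i+t}$ for $i=1,\dots,t$; the shortest ones are $aa$ and $abab$. A \emph{segment} of a sequence is a subsequence of consecutive terms, and a sequence is \emph{nonrepetitive} if none of its segments is a repetition.

A \emph{geometric graph} is a graph whose vertices are points of the plane and whose edges are closed line segments, each joining two vertices and passing through no third vertex. Edges may cross. A \emph{straight path} is a path whose vertices are collinear. A coloring of the vertices is \emph{straight nonrepetitive} if the sequence of colors along every straight path is nonrepetitive, and $\bar\pi(G)$ is the least number of colors in such a coloring of $G$. Throughout, graphs are finite, $[m]=\{1,\dots,m\}$, a \emph{$c$-coloring} of a set is an arbitrary map to $[c]$ (not necessarily proper), and ``girth greater than $g$'' means that there is no cycle of length at most $g$.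

A segment of the color sequence of a straight path is the color sequence of a shorter straight path. So a coloring is straight nonrepetitive exactly when no straight path has a repetition as its full color sequence. An edge is a straight path, and it must not be colored $aa$. Hence
\begin{equation}\label{eq:sandwich}
\chi(G)\le\bar\pi(G)\le\pi(G),
\end{equation}
where $\chi$ is the chromatic number and $\pi(G)$, the nonrepetitive chromatic number, is the least number of colors needed when the color sequence of \emph{every} path must be nonrepetitive. The question is whether $\bar\pi$ stays near the lower end of \eqref{eq:sandwich}.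

The parameter $\pi$ does not. In a coloring of $K_{n,n}$ with fewer than $n$ colors, two vertices $u,u'$ on one side have the same color, and so do two vertices $w,w'$ on the other side; the path $uwu'w'$ is colored $abab$. Thus $\pi(K_{n,n})\ge n$ while $\chi(K_{n,n})=2$. Straightness removes this example. An edge with both ends on a line $\ell$ contains no third vertex, so it joins two vertices that are consecutive among the vertices on $\ell$. The edges on $\ell$ therefore form disjoint paths that run monotonically along $\ell$, and every straight path is an induced path. In $K_{n,n}$ an induced path has at most three vertices, so in any drawing the proper $2$-coloring produces only the sequences $a$, $ab$ and $aba$, and $\bar\pi=2$. Long straight paths are not an obstacle either.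

\begin{proposition}\label{prop:directions}
There are nonrepetitive sequences of every length on four symbols. If the edges of a geometric graph $G$ have at most $s$ directions, then $\bar\pi(G)\le4^s$.
\end{proposition}

\begin{proof}
Let $a_n$ be the number of nonrepetitive sequences of length $n$ on four symbols, so $a_0=1$ and $a_1=4$. We show that $a_{n+1}\ge2a_n$ by induction on $n$. There are $4a_n$ ways to append a symbol to a nonrepetitive sequence of length $n$. If the result is not nonrepetitive, it ends with a repetition of some length $2t$, and then it is determined by $t$ and by its first $n+1-t$ terms, which form a nonrepetitive sequence. By induction $a_{n+1-t}\le2^{1-t}a_n$, so $a_{n+1}\ge4a_n-\sum_{t\ge1}2^{1-t}a_n=2a_n$.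

For each direction $\theta$, the edges in direction $\theta$ form vertex-disjoint straight paths. Color each of these paths by a nonrepetitive sequence on four symbols and the remaining vertices arbitrarily; call this coloring $\varphi_\theta$. Give each vertex $v$ the color $(\varphi_\theta(v))_\theta$. All edges of a straight path have one direction $\theta$, and if its color sequence were a repetition, then so would be its sequence of $\theta$-coordinates.
\end{proof}

So each line can be handled with four colors, and two lines interact in one vertex at most. It is tempting to guess that the only remaining obstruction is the chromatic number itself. This is Conjecture~10 of \cite{NCLA}.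

\begin{quote}
\textbf{Conjecture.} \emph{There is a function $f:\mathbb N\to\mathbb N$ such that every geometric graph $G$ satisfies $\bar\pi(G)\le f(\chi(G))$.}
\end{quote}

The conjecture is false, already for bipartite graphs.

\begin{theorem}\label{thm:main}
For all $k\ge2$ and $c\ge1$ there is a geometric graph $G$ with $\chi(G)=2$, in which every straight path has at most $2k$ vertices, such that every $c$-coloring of $V(G)$ contains a straight path on $2k$ vertices colored $abab\cdots ab$ (possibly with $a=b$).
\end{theorem}

For $k=2$ the sequence $abab$ is a repetition, so $\bar\pi(G)>c$ while $\chi(G)=2$. If $f$ existed, the choice $c=f(2)$ would give a contradiction. The example $K_{n,n}$ drew its strength from $4$-cycles; the graphs of Theorem~\ref{thm:main} do not need short cycles at all.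

\begin{theorem}\label{thm:girth}
For every $g$, the graph in Theorem~\ref{thm:main} can be chosen to have girth greater than $g$.
\end{theorem}

Four vertices per straight path is the exact threshold, and above it the left inequality in \eqref{eq:sandwich} is the only relation between $\chi$ and $\bar\pi$ for graphs with an edge.

\begin{theorem}\label{thm:pairs}
\begin{enumerate}
\item[(1)] If every straight path of $G$ has at most $3$ vertices, then $\bar\pi(G)=\chi(G)$. In contrast, for every $g$, the parameter $\bar\pi$ is unbounded among bipartite geometric graphs of girth greater than $g$ whose straight paths have at most $4$ vertices.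
\item[(2)] The pairs $(\chi(G),\bar\pi(G))$ that occur for geometric graphs with at least one vertex are exactly $(1,1)$ and the pairs $(q,m)$ with $m\ge q\ge2$. For every $g$, each pair $(q,m)$ with $m\ge q\ge2$ occurs for a graph of girth greater than $g$ whose straight paths have at most $4$ vertices.
\end{enumerate}
\end{theorem}

\begin{remark}
Crossings are necessary. A geometric graph without crossing edges is planar, and $\pi\le768$ for planar graphs \cite{DEJWW}; by \eqref{eq:sandwich}, $\bar\pi\le768$ for such graphs. This fact is not used below.
\end{remark}

Section~\ref{sec:idea} explains the construction, Section~\ref{sec:simplices} supplies the Ramsey-theoretic tool, and Sections~\ref{sec:construction}, \ref{sec:girth} and~\ref{sec:pairs} prove the three theorems in order.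

\section{Levels, a template, and its copies}\label{sec:idea}

Fix $k\ge2$ and $c\ge1$, and write points of the plane as $(\sigma,\tau)$. All vertices will lie on $2N$ horizontal lines $\tau=\tau_1,\dots,\tau=\tau_{2N}$ with $0<\tau_1<\dots<\tau_{2N}$; the $i$-th of them is \emph{level $i$}. Every edge will join an odd level to an even level, and this makes the graph bipartite. The plan is to defeat first the colorings that are constant on each level, and then to reduce every coloring to one of these.

If every edge joined two consecutive levels, a straight path would run through consecutive levels in order, and coloring the levels by a nonrepetitive sequence on four symbols (Proposition~\ref{prop:directions}) would give $\bar\pi\le4$. So straight paths must skip levels. Once they may, the pigeonhole principle defeats every level-constant coloring. Put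
\[
N=(k-1)c^2+1,
\]
let $\mathcal J$ be the family of $k$-element subsets of $[N]$, which is nonempty because $N\ge k$, and for $J\in\mathcal J$ let
\[
T_J=\bigcup_{j\in J}\{2j-1,\,2j\}\subseteq[2N].
\]
The set $T_J$ has $2k$ elements, and since it is a union of pairs $\{2j-1,2j\}$, its elements in increasing order are alternately odd and even.

\begin{lemma}\label{lem:pigeon}
For every $\kappa=(\kappa_1,\dots,\kappa_{2N})\in[c]^{2N}$ there is $J\in\mathcal J$ such that the sequence $(\kappa_i)_{i\in T_J}$, read in increasing order of $i$, has the form $abab\cdots ab$.
\end{lemma}

\begin{proof}
The $N=(k-1)c^2+1$ pairs $(\kappa_{2j-1},\kappa_{2j})$ take at most $c^2$ values, so some value $(a,b)$ is taken for $k$ indices $j$. Let $J$ be the set of these indices.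
\end{proof}

Choose distinct reals $\beta_J$, $J\in\mathcal J$. The \emph{template} consists, for each $J$, of the $2k$ points $(\beta_J\tau_i,\tau_i)$, $i\in T_J$, on the line $\sigma=\beta_J\tau$, with consecutive points joined (Figure~\ref{fig:template}). It is a disjoint union of $|\mathcal J|$ straight paths, and by Lemma~\ref{lem:pigeon} every level-constant $c$-coloring colors one of them $abab\cdots ab$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \x/\y in {1/1.0,2/1.6,3/2.3,4/2.9,5/3.7,6/4.3}
  {\draw[gray!50] (-4.4,\y) -- (4.4,\y); \node[left] at (-4.4,\y) {\small level $\x$};}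
\draw[dashed] (0,0) -- (-4.14,4.6) node[above] {\small $J=\{1,2\}$};
\draw[dashed] (0,0) -- (0.92,4.6) node[above] {\small $J=\{1,3\}$};
\draw[dashed] (0,0) -- (4.14,4.6) node[above] {\small $J=\{2,3\}$};
\draw[very thick] (-0.9,1.0) -- (-2.61,2.9);
\draw[very thick] (0.2,1.0) -- (0.86,4.3);
\draw[very thick] (2.07,2.3) -- (3.87,4.3);
\foreach \x/\y in {-0.9/1.0,-2.07/2.3,0.2/1.0,0.74/3.7,2.07/2.3,3.33/3.7}
  \filldraw (\x,\y) circle (2.6pt);
\foreach \x/\y in {-1.44/1.6,-2.61/2.9,0.32/1.6,0.86/4.3,2.61/2.9,3.87/4.3}
  \filldraw[fill=white,thick] (\x,\y) circle (2.6pt);
\end{tikzpicture}
\caption{The template for $k=2$, drawn with only three pairs of levels. For each two of the pairs $\{1,2\}$, $\{3,4\}$, $\{5,6\}$ there is a straight path on four vertices that visits exactly those levels. Vertices on odd levels are black and vertices on even levels are white. The middle edge for $J=\{1,3\}$ crosses levels $3$ and $4$ without meeting a vertex.}\label{fig:template}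
\end{figure}

\begin{example}
Let $k=c=2$. Then $N=5$, and the template has ten levels and ten paths on four vertices. If the levels are colored $12\,|\,21\,|\,11\,|\,22\,|\,21$, then the second and fifth pairs agree, $J=\{2,5\}$, $T_J=\{3,4,9,10\}$, and the path for $J$ is colored $2121$. With four pairs of levels the coloring $12\,|\,21\,|\,11\,|\,22$ would escape. The template alone proves nothing about $\bar\pi$: if the colors may vary along a level, then for $k=2$ and any $N$ we can color every path $1231$.
\end{example}

The first difficulty is therefore to force a coloring to be constant on levels. For real $\xi$ and $d>0$, the map $(\sigma,\tau)\mapsto(\xi+d\sigma,\tau)$ preserves each level and sends lines to lines, so it carries the template to a \emph{copy} with the same structure. Let $\Lambda=\{\beta_J\tau_i: J\in\mathcal J,\ i\in T_J\}$ be the set of abscissas of the template. Given a $c$-coloring $\varphi$ of all points on the levels, color each real $\sigma$ by its column $(\varphi(\sigma,\tau_1),\dots,\varphi(\sigma,\tau_{2N}))$. If all numbers in $\xi+d\Lambda$ have the same column $\kappa$, then every point of the corresponding copy on level $i$ has color $\kappa_i$, and Lemma~\ref{lem:pigeon} applies.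 We thus need a monochromatic homothetic copy of the finite set $\Lambda$, inside a finite set that does not depend on the coloring. This is what Section~\ref{sec:simplices} provides. The graph will be the union of finitely many copies of the template.

The second difficulty is that an edge of one copy, where it crosses a level that it should skip, may hit a vertex of another copy. This is a real danger. If $\tau_i=i$ and all $\beta_J,\xi,d$ are integers, then each line $\sigma=\xi+d\beta_J\tau$ meets every level in an integer point; were all these points vertices, the edges on these lines could only join consecutive levels and four colors would suffice. We avoid this by an arithmetic device. All vertices will have abscissas in the additive group generated by $\Lambda$, and so will the translations $\xi$. The line $\sigma=\xi+d\beta_J\tau$ meets a level $i\notin T_J$ at the abscissa $\xi+d\beta_J\tau_i$, which lies outside this group as soon as the products $\beta_J\tau_i$ are linearly independent over $\mathbb Q$.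

\section{Monochromatic simplices}\label{sec:simplices}

Let $I$ be a finite nonempty set and let $e_p$, $p\in I$, be the unit vectors of $\mathbb Z^I$. For $x\in\mathbb Z^I$ and an integer $d\ge1$, the \emph{simplex} $S(x,d)$ is the set $\{x+de_p:p\in I\}$. Simplices are the universal homothetic copies: a linear map $\Phi:\mathbb Z^I\to\mathbb R$ with $\Phi(e_p)=\lambda_p$ sends $S(x,d)$ to $\Phi(x)+d\{\lambda_p:p\in I\}$.

A \emph{combinatorial line} in $I^M$ is a family of words $w(p)\in I^M$, $p\in I$, for which there is a nonempty set $A\subseteq[M]$ of active positions such that $w(p)_j=p$ for $j\in A$, while $w(p)_j$ does not depend on $p$ for $j\notin A$.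

\begin{theorem}[Hales--Jewett \cite{HJ}]\label{thm:HJ}
For every finite nonempty set $I$ and every $r$ there is $M$ such that every $r$-coloring of $I^M$ has a combinatorial line whose words all have the same color.
\end{theorem}

We use the following consequence, a case of Gallai's theorem.

\begin{corollary}\label{cor:gallai}
For every finite nonempty set $I$ and every $r$ there is $L_0$ such that every $r$-coloring of $[L_0]^I$ has a monochromatic simplex $S(x,d)\subseteq[L_0]^I$.
\end{corollary}

For $I=\{1,2\}$ this is the pigeonhole principle with $L_0=r+1$: two of the $r+1$ points $(j,r+2-j)$, $j\in[r+1]$, have the same color, say those with $j<j'$, and they are $x+de_2$ and $x+de_1$ for $x=(j,r+2-j')$ and $d=j'-j$. These points record how often each letter occurs in a word of length $r$, with $1$ added to each count. The general proof uses the same map.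

\begin{proof}[Proof of Corollary~\ref{cor:gallai}]
Take $M$ from Theorem~\ref{thm:HJ} and put $L_0=M+1$. Let $\mathbf 1\in\mathbb Z^I$ be the all-ones vector. For $w\in I^M$ the point $\mathbf 1+\sum_{j=1}^Me_{w_j}$ lies in $[L_0]^I$; give $w$ the color of this point. On a monochromatic combinatorial line with active set $A$, the word $w(p)$ is mapped to $x+|A|e_p$, where $x=\mathbf 1+\sum_{j\notin A}e_{w(p)_j}$ does not depend on $p$. So $S(x,|A|)$ is monochromatic, and $|A|\ge1$.
\end{proof}

We record a bound for later counting: if $|I|\ge2$, then
\begin{equation}\label{eq:range}
S(x,d)\subseteq[L]^I\quad\text{implies}\quad x\in[L]^I\ \text{ and }\ 1\le d<L.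
\end{equation}
Indeed, for $p\in I$ choose $p'\ne p$; then $x_p=(x+de_{p'})_p\in[L]$, and $x_p+d=(x+de_p)_p\le L$ gives $d<L$.

\section{The construction}\label{sec:construction}

Keep $k,c,N,\mathcal J,T_J$ from Section~\ref{sec:idea}. Choose positive reals $\beta_J$ ($J\in\mathcal J$) and $\tau_i$ ($i\in[2N]$) that are algebraically independent over $\mathbb Q$, numbered so that $\tau_1<\dots<\tau_{2N}$. They can be chosen one at a time, because only countably many reals are algebraic over the field generated by those already chosen. The products $\beta_J\tau_i$ are distinct monomials in algebraically independent numbers, so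
\begin{equation}\label{eq:generic}
\text{the numbers }\beta_J\tau_i\ \ (J\in\mathcal J,\ i\in[2N])\text{ are linearly independent over }\mathbb Q.
\end{equation}
This is the only property of the choice that we use. Note that \eqref{eq:generic} includes the products with $i\notin T_J$.

Let $I=\{(J,i):J\in\mathcal J,\ i\in T_J\}$ index the points of the template, put $Q=|I|=2k|\mathcal J|\ge2$, and define
\[
\Phi:\mathbb Z^I\to\mathbb R,\qquad\Phi(y)=\sum_{(J,i)\in I}y_{J,i}\,\beta_J\tau_i .
\]
The map $\Phi$ is additive, and it is injective by \eqref{eq:generic}. For an integer $L\ge1$ let
\[
V_L=\{P(y,i):y\in[L]^I,\ i\in[2N]\},\qquad P(y,i)=(\Phi(y),\tau_i).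
\]
The points $P(y,i)$ are distinct, so $|V_L|=2NL^Q$. A triple $(x,d,J)$ with $x\in\mathbb Z^I$, an integer $d\ge1$ and $J\in\mathcal J$ is \emph{admissible} if $S(x,d)\subseteq[L]^I$. To an admissible triple we attach the \emph{block} and the line
\begin{align*}
B(x,d,J)&=\{P(x+de_{J,i},\,i):i\in T_J\}\subseteq V_L,\\
\ell(x,d,J)&=\{(\sigma,\tau):\sigma=\Phi(x)+d\beta_J\tau\}.
\end{align*}
For fixed $(x,d)$, the blocks $B(x,d,J)$, $J\in\mathcal J$, together form the copy of the template with $\xi=\Phi(x)$. The next lemma says that the copies do not interfere with one another.

\begin{lemma}\label{lem:lines}
\begin{enumerate}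
\item[(i)] For every admissible triple, $\ell(x,d,J)\cap V_L=B(x,d,J)$, and this set has exactly one point on each level $i\in T_J$ and no other points.
\item[(ii)] Distinct admissible triples give distinct lines. Their blocks are distinct and share at most one point.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The line meets level $i$ in exactly one point, with abscissa $\Phi(x)+d\beta_J\tau_i$. If $i\in T_J$, this equals $\Phi(x+de_{J,i})$, so the point is $P(x+de_{J,i},i)$, which lies in $V_L$ by admissibility. Let $i\notin T_J$ and suppose that the point lies in $V_L$, say $\Phi(x)+d\beta_J\tau_i=\Phi(y)$. Then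
\[
d\,\beta_J\tau_i-\sum_{(J',i')\in I}(y-x)_{J',i'}\,\beta_{J'}\tau_{i'}=0 .
\]
Since $(J,i)\notin I$, the number $\beta_J\tau_i$ does not occur in the sum, and its coefficient is $d\ne0$. This contradicts \eqref{eq:generic}.

(ii) Suppose $\ell(x,d,J)=\ell(x',d',J')$. Comparing coefficients gives $d\beta_J=d'\beta_{J'}$ and $\Phi(x)=\Phi(x')$. Multiplying the first equation by $\tau_1$ and using \eqref{eq:generic}, we get $J=J'$, and then $d=d'$. Injectivity of $\Phi$ gives $x=x'$. Blocks on distinct lines share at most one point, and each has $2k>1$ points, so they are distinct.
\end{proof}

By (ii) we may identify admissible triples with their blocks. Let $\mathcal B_L$ be the set of all blocks. The points of a block are ordered by level, which is their order along the line. For $\mathcal H\subseteq\mathcal B_L$, let $G(\mathcal H)$ have vertex set $V_L$ and, for each $B\in\mathcal H$, the $2k-1$ segments that join consecutive points of $B$; these form the \emph{path of $B$}. We allow subfamilies $\mathcal H$ because Section~\ref{sec:girth} will discard most blocks.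

\begin{lemma}\label{lem:graph}
Let $\mathcal H\subseteq\mathcal B_L$ be nonempty. Then $G(\mathcal H)$ is a geometric graph with $\chi=2$, every edge belongs to the path of exactly one block of $\mathcal H$, and the straight paths with at least one edge are exactly the subpaths with at least one edge of the paths of the blocks in $\mathcal H$. In particular, every straight path has at most $2k$ vertices.
\end{lemma}

\begin{proof}
An edge on the line of a block $B$ joins consecutive points of $B$, and by Lemma~\ref{lem:lines}(i) there are no other vertices on this line; so the edge contains no third vertex. Consecutive points of $B(x,d,J)$ lie on levels that are consecutive in $T_J$ and hence have opposite parity. So the parity of the level is a proper $2$-coloring, and $\chi=2$ because there is an edge. Two blocks whose paths contain the same edge share two points, so they are equal by Lemma~\ref{lem:lines}(ii).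

Subpaths of the path of a block are straight. Conversely, let $W$ be a straight path with an edge in the path of $B\in\mathcal H$. The ends of this edge determine the line of $B$, so all vertices of $W$ lie on it and hence in $B$. Any edge of $W$ belongs to the path of some $B'\in\mathcal H$, and its two ends lie in $B\cap B'$, so $B'=B$. Thus $W$ is a path all of whose edges lie in the path of $B$, that is, a subpath of it.
\end{proof}

For a $c$-coloring $\varphi$ of $V_L$, call a block \emph{$\varphi$-good} if its points, in order, are colored $abab\cdots ab$ for some $a,b$. Let $L_0$ be given by Corollary~\ref{cor:gallai} for the index set $I$ and $r=c^{2N}$ colors. One good block suffices for Theorem~\ref{thm:main}, but large girth requires many, so we look for one inside every dilated subcube $z+\mu[L_0]^I=\{z+\mu y:y\in[L_0]^I\}$.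

\begin{lemma}\label{lem:good}
Let $z\in\mathbb Z^I$ and let $\mu\ge1$ be an integer with $z+\mu[L_0]^I\subseteq[L]^I$. For every $c$-coloring $\varphi$ of $V_L$ there are a simplex $S(x_0,d_0)\subseteq[L_0]^I$ and $J\in\mathcal J$ such that $(z+\mu x_0,\mu d_0,J)$ is admissible and its block is $\varphi$-good.
\end{lemma}

\begin{proof}
Color $y\in[L_0]^I$ by the column $\bigl(\varphi(P(z+\mu y,i))\bigr)_{i\in[2N]}\in[c]^{2N}$. By Corollary~\ref{cor:gallai} there is a simplex $S(x_0,d_0)\subseteq[L_0]^I$ whose points all have the same column $\kappa$. Put $x=z+\mu x_0$ and $d=\mu d_0$. For $p\in I$ we have $x+de_p=z+\mu(x_0+d_0e_p)\in[L]^I$, so $(x,d,J)$ is admissible for every $J\in\mathcal J$, and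
\[
\varphi(P(x+de_p,i))=\kappa_i\qquad\text{for all }p\in I,\ i\in[2N].
\]
In particular, the point $P(x+de_{J,i},i)$ of $B(x,d,J)$ on level $i\in T_J$ has color $\kappa_i$. For the set $J$ given by Lemma~\ref{lem:pigeon}, the block $B(x,d,J)$ is $\varphi$-good.
\end{proof}

The order of choices in this proof explains the definition of admissibility: $J$ is chosen after $(x,d)$, so the whole copy of the template must be present.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $L=L_0$ and $G=G(\mathcal B_{L_0})$. By Lemma~\ref{lem:good} with $z=0$ and $\mu=1$, every $c$-coloring $\varphi$ of $V(G)$ has a $\varphi$-good block; in particular $\mathcal B_{L_0}\ne\emptyset$. By Lemma~\ref{lem:graph}, the path of this block is a straight path on $2k$ vertices, $\chi(G)=2$, and no straight path has more than $2k$ vertices.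
\end{proof}

\section{Large girth}\label{sec:girth}

The graph with all blocks has short cycles when $L$ is large. Let $i<i'$ be consecutive in $T_J$ and $u=e_{J,i'}-e_{J,i}$. The points $P(y,i)$ and $P(y+du,i')$ are consecutive in $B(y-de_{J,i},d,J)$. So for $y$ near the center of $[L]^I$, each of $P(y,i)$ and $P(y-u,i)$ is adjacent to each of $P(y+u,i')$ and $P(y+2u,i')$, with $d\in\{1,2,3\}$, and these four points form a $4$-cycle.

We keep only a sparse random family of blocks, and the orders of magnitude show why this works. There are $2NL^Q$ vertices, hence $e^{O(L^Q)}$ colorings, and each coloring has order $L^{Q+1}$ good blocks (Lemma~\ref{lem:super}); the extra factor $L$ comes from the dilation $d$. If each block is kept with probability $K/L$, each coloring keeps about $KL^Q$ good blocks up to a constant factor, and for a large constant $K$ this holds for all colorings at once. The short cycles that survive number only $O(L^{Q-1})$, because two blocks share at most one point. They can be destroyed at negligible cost.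

Fix $g\ge3$ and let $L\ge2L_0$. The constants $\delta,K,C$ below depend on $k,c,g$ but not on $L$.

\begin{lemma}\label{lem:super}
Let $\delta=2^{-Q}(4L_0)^{-1}L_0^{-Q-1}$. For every $c$-coloring $\varphi$ of $V_L$ there are at least $\delta L^{Q+1}$ $\varphi$-good blocks.
\end{lemma}

\begin{proof}
Let $z\in\{0,\dots,\lfloor L/2\rfloor\}^I$ and $1\le\mu\le\lfloor L/(2L_0)\rfloor$. Every coordinate of a point of $z+\mu[L_0]^I$ is at least $1$ and at most $L/2+L/2$, so Lemma~\ref{lem:good} applies. There are at least $(L/2)^Q$ choices of $z$ and at least $L/(4L_0)$ choices of $\mu$, since $\lfloor\alpha\rfloor\ge\alpha/2$ for $\alpha\ge1$. Each pair $(z,\mu)$ yields a good block $B(x,d,J)$ with $x=z+\mu x_0$ and $d=\mu d_0$, where $x_0\in[L_0]^I$ and $d_0\in[L_0]$ by \eqref{eq:range}. The triple $(x,d,J)$ and the pair $(x_0,d_0)$ determine $\mu=d/d_0$ and $z=x-\mu x_0$. So each good block arises from at most $L_0^{Q+1}$ pairs $(z,\mu)$, and there are at least $(L/2)^Q\cdot L/(4L_0)\cdot L_0^{-Q-1}=\delta L^{Q+1}$ good blocks.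
\end{proof}

Since we select blocks and not edges, we need cycles made of blocks. A \emph{block cycle} of length $s\ge2$ is a sequence $(B_1,v_1,\dots,B_s,v_s)$ of distinct blocks $B_j$ and distinct vertices $v_j$ with $v_j\in B_j\cap B_{j+1}$ for all $j$, where $B_{s+1}=B_1$. A block cycle of length $2$ would give two distinct blocks with two common points, so in fact $s\ge3$ by Lemma~\ref{lem:lines}(ii).

\begin{lemma}\label{lem:blockgirth}
If $\mathcal H\subseteq\mathcal B_L$ contains no block cycle of length at most $g$, then $G(\mathcal H)$ has girth greater than $g$.
\end{lemma}

\begin{proof}
A cycle of the graph may leave a block and return to it later, so we first relax the definition. A \emph{chain} of length $s\ge2$ is a sequence $(B_1,v_1,\dots,B_s,v_s)$ with $B_j\in\mathcal H$, distinct vertices $v_j\in B_j\cap B_{j+1}$, and $B_j\ne B_{j+1}$ for all $j$, where $B_{s+1}=B_1$.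

Suppose that $G(\mathcal H)$ has a cycle of length at most $g$. Each of its edges belongs to the path of exactly one block, and not all to the same one, because a path contains no cycle. Cut the cycle into maximal runs of consecutive edges that belong to the same block. There are between $2$ and $g$ runs. Their blocks, together with the vertices at which one run ends and the next begins, form a chain of length at most $g$.

Take a chain $(B_1,v_1,\dots,B_s,v_s)$ of least length, so $s\le g$. Suppose $B_i=B_j$ with $i<j$. Then $j-i\ge2$, because $B_i\ne B_{i+1}$. The sequence $(B_i,v_i,\dots,B_{j-1},v_{j-1})$ is again a chain, since $v_{j-1}\in B_{j-1}\cap B_j=B_{j-1}\cap B_i$ and $B_{j-1}\ne B_j=B_i$, and its length is $j-i<s$. This contradicts minimality. So the blocks are distinct, and the chain is a block cycle of length at most $g$ in $\mathcal H$.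
\end{proof}

\begin{lemma}\label{lem:cycles}
For $s\ge3$ there are at most $2NL^Q\,(2k|\mathcal J|L)^{s-1}$ block cycles of length $s$ in $\mathcal B_L$.
\end{lemma}

\begin{proof}
If $P(y,i)\in B(x,d,J)$, then $i\in T_J$ and $x=y-de_{J,i}$, so the block is determined by $d$ and $J$. Since $d<L$ by \eqref{eq:range}, every vertex lies in at most $|\mathcal J|L$ blocks. Choose $v_s$ in $2NL^Q$ ways, then successively $B_1\ni v_s$, $v_1\in B_1$, $B_2\ni v_1$, \dots, $B_{s-1}\ni v_{s-2}$, $v_{s-1}\in B_{s-1}$, with at most $|\mathcal J|L$ choices for each block and $2k$ for each vertex. The last block $B_s$ contains the distinct points $v_{s-1}$ and $v_s$, so there is at most one choice for it by Lemma~\ref{lem:lines}(ii).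
\end{proof}

We use two standard inequalities. Chernoff's bound: if $X$ is a binomial random variable, then $\Pr[X\le\frac12\mathbb EX]\le e^{-\mathbb EX/8}$. Markov's inequality: if $Y\ge0$ and $\alpha>0$, then $\Pr[Y\ge\alpha]\le\mathbb EY/\alpha$.

\begin{proof}[Proof of Theorem~\ref{thm:girth}]
Put
\[
K=\frac{8(2N\ln c+1)}{\delta},\qquad C=\sum_{s=3}^g2N(2k|\mathcal J|)^{s-1}K^s,
\]
and fix $L\ge\max(2L_0,K)$ with $L>8C/(\delta K)$. Select each block of $\mathcal B_L$ independently with probability $K/L\le1$.

For a $c$-coloring $\varphi$ of $V_L$, let $X_\varphi$ be the number of selected $\varphi$-good blocks. It is binomial with mean at least $\delta KL^Q$ by Lemma~\ref{lem:super}, so Chernoff's bound gives $\Pr[X_\varphi<\frac12\delta KL^Q]\le e^{-\delta KL^Q/8}$. There are $c^{2NL^Q}$ colorings. The probability that $X_\varphi<\frac12\delta KL^Q$ for some $\varphi$ is therefore at most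
\[
\exp\bigl(L^Q(2N\ln c-\delta K/8)\bigr)=e^{-L^Q}<\tfrac12 .
\]

Let $Y$ be the number of block cycles of length at most $g$ all of whose blocks are selected. A block cycle of length $s$ has $s$ distinct blocks, so it is counted with probability $(K/L)^s$. By Lemma~\ref{lem:cycles},
\[
\mathbb EY\le\sum_{s=3}^g2NL^Q(2k|\mathcal J|L)^{s-1}(K/L)^s=CL^{Q-1},
\]
and Markov's inequality gives $\Pr[Y\ge\frac14\delta KL^Q]\le4C/(\delta KL)<\frac12$.

Hence there is a selection with $X_\varphi\ge\frac12\delta KL^Q$ for all $\varphi$ and $Y<\frac14\delta KL^Q$. Remove one block from each block cycle counted by $Y$, and let $\mathcal H$ be the family of selected blocks that remain. It contains no block cycle of length at most $g$, and it contains more than $\frac14\delta KL^Q>0$ $\varphi$-good blocks for every $\varphi$. By Lemma~\ref{lem:graph}, $G(\mathcal H)$ has all the properties in Theorem~\ref{thm:main}, and by Lemma~\ref{lem:blockgirth} its girth is greater than $g$.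
\end{proof}

\section{The possible values of $\chi$ and $\bar\pi$}\label{sec:pairs}

Theorem~\ref{thm:girth} gives bipartite graphs with large $\bar\pi$. To prescribe $\bar\pi$ exactly we delete vertices, and to prescribe $\chi$ we add a disjoint graph whose vertices are in general position.

\begin{lemma}\label{lem:delete}
If $v$ is a vertex of a geometric graph $G$, then $\bar\pi(G)\le\bar\pi(G-v)+1$.
\end{lemma}

\begin{proof}
Take a straight nonrepetitive coloring of $G-v$ with $\bar\pi(G-v)$ colors and give $v$ a new color. In a repetition every symbol occurs an even number of times, while a straight path through $v$ has the new color exactly once. A straight path that avoids $v$ is a straight path of $G-v$. So no straight path of $G$ is colored by a repetition.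
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pairs}]
(1) Let every straight path of $G$ have at most $3$ vertices. A repetition has even length, so a straight path colored by a repetition is an edge colored $aa$. Thus every proper coloring is straight nonrepetitive, and $\bar\pi(G)\le\chi(G)$; equality follows from \eqref{eq:sandwich}. The second statement is Theorem~\ref{thm:girth} with $k=2$ and $c$ arbitrary.

(2) If $\chi(G)=1$, then $G$ has no edge and $\bar\pi(G)=1$. If $\chi(G)=q\ge2$, then $\bar\pi(G)\ge q$ by \eqref{eq:sandwich}. So no other pairs occur, and a single point gives $(1,1)$. Now let $m\ge q\ge2$ and $g$ be given.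

Take $G$ from Theorem~\ref{thm:girth} with $k=2$ and $c=m$, so that $\bar\pi(G)>m$, and delete its vertices one at a time until one vertex remains. The value of $\bar\pi$ starts above $m$, ends at $1$, and drops by at most $1$ in each step by Lemma~\ref{lem:delete}; so it equals $m$ for some intermediate graph $G'$. Since $m\ge2$, the graph $G'$ has an edge, and as a subgraph of $G$ it has $\chi(G')=2$, girth greater than $g$, and straight paths on at most $4$ vertices.

By a theorem of Erd\H{o}s \cite{Erdos} there is a graph of girth greater than $g$ and chromatic number at least $q$. Deleting a vertex lowers $\chi$ by at most $1$, so deleting vertices one at a time gives a graph $H$ of girth greater than $g$ with $\chi(H)=q$. Place the vertices of $H$ in the plane one at a time, each off the finitely many lines through two vertices already placed (of $G'$ or of $H$), and draw the edges of $H$ as segments. No three collinear vertices include a vertex of $H$: among such three, the one placed last would belong to $H$ and lie on the line through the other two. Consequently no edge of $G'$ passes through a vertex of $H$, no edge of $H$ passes through a third vertex, and straight paths in $H$ have at most $2$ vertices. So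 the disjoint union $G'\cup H$ is a geometric graph of girth greater than $g$, and $\bar\pi(H)=\chi(H)=q$ by part~(1). Every path of $G'\cup H$ lies in $G'$ or in $H$. Hence straight paths have at most $4$ vertices, the two parts can be colored independently from one set of colors, and
\[
\chi(G'\cup H)=\max(2,q)=q,\qquad\bar\pi(G'\cup H)=\max(m,q)=m.\qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{DEJWW}
Dujmovi\'c, Esperet, Joret, Walczak, Wood, \emph{Advances in Combinatorics} 2020:5.

\bibitem{Erdos}
Erd\H{o}s, \emph{Canad. J. Math.} 11 (1959).

\bibitem{HJ}
Hales, Jewett, \emph{Trans. AMS} 106 (1963).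

\bibitem{NCLA}
\emph{Nonrepetitive colorings of line arrangements},
\texttt{http://mittag-leffler.se/sites/default/files/IML-1314s-49.pdf}.

\end{thebibliography}
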